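# Homogeneous $C_{11}$ contractions with non-constant characteristic function: Kérchy's question

Throughout, $\mathbb D$ is the open unit disc, $\bar{\mathbb D}$ its closure, $\mathbb T$ the unit circle, and Möb is the group of the maps
$$\varphi_{\alpha,\beta}(z)=\alpha\,\frac{z-\beta}{1-\bar\beta z},\qquad \alpha\in\mathbb T,\ \beta\in\mathbb D .$$
Hilbert spaces are complex and separable, operators are bounded. For a contraction $T$ we write $D_T=(I-T^*T)^{1/2}$ and $D_{T^*}=(I-TT^*)^{1/2}$, and $\mathcal D_T,\mathcal D_{T^*}$ for the closures of their ranges.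

## 1. Bilateral shifts with one and with two short weights

Let $(e_n)_{n\in\mathbb Z}$ be an orthonormal basis and $0<c<1$. Let $B(c)$ be the bilateral weighted shift with weights $\dots,1,1,c,1,1,\dots$:
$$B(c)e_0=c\,e_1,\qquad B(c)e_n=e_{n+1}\quad(n\ne0).$$
Write $B=B(c)$. In $B^ke_n$ the short weight is met at most once, so $B^ke_n$ is $e_{n+k}$ or $c\,e_{n+k}$. Hence $\|B^kx\|\ge c\|x\|$ for all $k$ and $x$, and in the same way $\|B^{*k}x\|\ge c\|x\|$. No vector dies, either under $B$ or under $B^*$.

For $\alpha\in\mathbb T$ the operator $\alpha B$ is unitarily equivalent to $B$: with $U_\alpha e_n=\alpha^ne_n$ we get $U_\alpha BU_\alpha^*e_n=\alpha^{-n}\alpha^{n+1}Be_n=\alpha Be_n$. What about $\varphi(B)=\alpha(B-\beta)(I-\bar\beta B)^{-1}$ for a general $\varphi\in\text{Möb}$? Its matrix is full below the diagonal, and a direct comparison with $B$ is unpleasant. Instead we compute an invariant. Since $B^*Be_0=c^2e_0$ and $B^*Be_n=e_n$ otherwise, $D_B$ is $\sqrt{1-c^2}$ on $\mathbb Ce_0$ and $0$ on the other $e_n$. Likewise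 $D_{B^*}$ is $\sqrt{1-c^2}$ on $\mathbb Ce_1$ and $0$ on the other $e_n$. The characteristic function is $\theta_B(z)=[-B+zD_{B^*}(I-zB^*)^{-1}D_B]|_{\mathcal D_B}$, and
$$\theta_B(z)e_0=-c\,e_1+z\sqrt{1-c^2}\sum_{k\ge0}z^kD_{B^*}B^{*k}e_0=-c\,e_1,$$
because $B^{*k}e_0=e_{-k}$ is killed by $D_{B^*}$. The invariant is the constant $-c$. We recall below that replacing $B$ by $\varphi(B)$ replaces $\theta_B$ by $\theta_B\circ\varphi^{-1}$. A constant does not notice this, so $\varphi(B)$ is unitarily equivalent to $B$ for every $\varphi$.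

Now take two adjacent short weights: $B'e_0=c\,e_1$, $B'e_1=c'e_2$, $B'e_n=e_{n+1}$ otherwise, with $0<c,c'<1$. Again no vector dies. Here $\mathcal D_{B'}=\mathrm{span}(e_0,e_1)$ and $\mathcal D_{B'^*}=\mathrm{span}(e_1,e_2)$. As before $\theta_{B'}(z)e_0=-c\,e_1$, but in $\theta_{B'}(z)e_1$ the term $k=0$ survives, since $D_{B'^*}e_1=\sqrt{1-c^2}\,e_1$. The terms $k\ge1$ vanish because $B'^{*k}e_1=c\,e_{1-k}$. So
$$\theta_{B'}(z)=\begin{pmatrix}-c& z\sqrt{(1-c^2)(1-c'^2)}\\0&-c'\end{pmatrix}.$$
This is not constant. But its Hilbert–Schmidt norm grows with $|z|$, so $\theta_{B'}(\psi(z))$ cannot equal $u\,\theta_{B'}(z)\,v$ with unitaries $u,v$ when $\psi$ moves $0$, and we shall see that this is what unitary equivalence of $B'$ and $\psi^{-1}(B')$ requires. It is easy to have a non-constant characteristic function, and easy to have full Möbius symmetry with a constant one. Can one have Möbius symmetry and a non-constant function together, for operators under which no vector dies?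

## 2. Definitions, textbook facts and the question

**Definition 1 (homogeneous).** An operator $T$ is homogeneous if its spectrum lies in $\bar{\mathbb D}$ and $\varphi(T)$ is unitarily equivalent to $T$ for every $\varphi\in\text{Möb}$.

For example, multiplication by $u$ on $L^2(\mathbb T)$, call it $U$, is homogeneous: $W_\varphi f=|\varphi'|^{1/2}f\circ\varphi$ is unitary, and $W_\varphi(uf)=\varphi(u)W_\varphi f$, that is $W_\varphi U=\varphi(U)W_\varphi$.

**Definition 2 (cnu, class $C_{11}$).** A contraction $T$ is completely non-unitary (cnu) if no nonzero reducing subspace of $T$ carries a unitary restriction. A cnu contraction is in $C_{11}$ if $\lim\|T^nx\|\ne0$ and $\lim\|T^{*n}x\|\neq0$ for every $x\ne0$.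

The operator $U$ above is not cnu. The shift $B(c)$ is: if $N$ is reducing and $B|_N$ is unitary, then $D_Bx=0$, hence $x\perp e_0$, for every $x\in N$. Applying this to $B^kx$ and $B^{*k}x$ gives $x\perp B^{*k}e_0$ and $x\perp B^ke_0$, and these are nonzero multiples of all $e_n$, so $x=0$. By Section 1, $B(c)\in C_{11}$. The unilateral shift $S$ is cnu but not $C_{11}$, since $S^*e_0=0$.

**Definition 3 (characteristic function).** For a contraction $T$,
$$\theta_T(z)=\big[-T+zD_{T^*}(I-zT^*)^{-1}D_T\big]\big|_{\mathcal D_T}:\mathcal D_T\to\mathcal D_{T^*},\qquad z\in\mathbb D.$$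
(The values lie in $\mathcal D_{T^*}$ because $TD_T=D_{T^*}T$.) It is constant if it does not depend on $z$.

**Definition 4 (coincidence, pure contractivity, outer functions).** Analytic functions $\Theta:\mathbb D\to\mathcal B(\mathcal E,\mathcal F)$ and $\Theta':\mathbb D\to\mathcal B(\mathcal E',\mathcal F')$ coincide if $\Theta'(w)=\omega_2\Theta(w)\omega_1$ for all $w$, with fixed unitaries $\omega_1:\mathcal E'\to\mathcal E$, $\omega_2:\mathcal F\to\mathcal F'$. $\Theta$ is purely contractive if $\|\Theta(w)\|\le1$ for all $w$ and $\|\Theta(0)x\|<\|x\|$ for $x\ne0$. A bounded analytic $\Theta$ is outer if $\Theta H^2(\mathcal E)$ is dense in $H^2(\mathcal F)$.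

Here $H^2(\mathcal E)$ is the space of $\mathcal E$-valued power series on $\mathbb D$ with square-summable coefficients. Scalar examples: the constants $-c$ and $c$ coincide; the constant $c\in(0,1)$ is purely contractive and outer; the constant $1$ is outer but not purely contractive; the function $w$ is purely contractive but not outer, since all functions in $wH^2$ vanish at $0$.

We use the following facts from [NF] = Sz.-Nagy–Foias–Bercovici–Kérchy, *Harmonic Analysis of Operators on Hilbert Space*, 2nd ed.

* (F1) [NF, Thm VI.3.1] A purely contractive analytic $\Theta:\mathbb D\to\mathcal B(\mathcal E,\mathcal F)$ coincides with $\theta_T$ for some cnu contraction $T$, on a separable space if $\mathcal E,\mathcal F$ are separable.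
* (F2) [NF, Thm VI.3.4] Cnu contractions are unitarily equivalent iff their characteristic functions coincide.
* (F3) [NF, §VI.1.3] For $\varphi\in\text{Möb}$, $\theta_{\varphi(T)}$ coincides with $\theta_T\circ\varphi^{-1}$. If $T$ is cnu, so is $\varphi(T)$: the reducing subspaces are the same, and $\varphi^{-1}$ of a unitary is unitary.
* (F4) [NF, Prop. VI.3.5] A cnu $T$ is in $C_{11}$ iff $\theta_T$ and $\tilde\theta_T(w)=\theta_T(\bar w)^*$ are both outer.
* (F5) [NF, §IX.1] A contraction $T$ is similar to a unitary iff $\theta_T(w)$ is invertible for all $w\in\mathbb D$ and $\sup_w\|\theta_T(w)^{-1}\|<\infty$.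

Three consequences are used again and again. First, by (F2) and (F3), a cnu contraction $T$ is homogeneous if and only if
$$\text{for each }\psi\in\text{Möb there are unitaries }u,v\text{ with }\ \theta_T(\psi(w))=u\,\theta_T(w)\,v\quad(w\in\mathbb D).\tag{1}$$
(The spectral condition is automatic for a contraction.) Condition (1) passes to any function that coincides with $\theta_T$. Since Möb acts transitively on $\mathbb D$, (1) implies that every $\theta_T(w)$ is $u\,\theta_T(0)\,v$ with some unitaries.

Second, $\theta_T(0)=-T|_{\mathcal D_T}$, and $\|Tx\|<\|x\|$ for $0\ne x\in\mathcal D_T$, because $\|x\|^2-\|Tx\|^2=\|D_Tx\|^2$ and $D_T$ is injective on the closure of its range.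

Third, if $T\in C_{11}$, then $\theta_T(0)$ is injective with dense range. Indeed $f\mapsto f(0)$ is continuous from $H^2(\mathcal D_{T^*})$ onto $\mathcal D_{T^*}$, so density of $\theta_TH^2$ gives density of the range of $\theta_T(0)$. The same argument for $\tilde\theta_T$ shows that $\tilde\theta_T(0)=\theta_T(0)^*$ has dense range, so $\theta_T(0)$ is injective.

Kérchy's question is: does every homogeneous contraction in the class $C_{11}$ have a constant characteristic function? It appears as a problem in "Homogeneous operators and projective representations of the Möbius group: A survey". The answer is negative.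

**Theorem A.** There are homogeneous contractions of class $C_{11}$, even irreducible ones that are similar to unitary operators, whose characteristic function is not constant. Explicitly, for $t\in\mathbb R\setminus\{0\}$ and $c\in(0,1]$ such an operator is the cnu contraction whose characteristic function coincides with the function $\Theta$ in formula (6) of Section 6.

We first see why the answer is yes in the easy cases, since this tells us where a counterexample has to live.

## 3. Attained singular values force constancy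

Let $T$ be homogeneous and cnu, $\theta=\theta_T$. If $\dim\mathcal D_T=\dim\mathcal D_{T^*}=1$, then $\theta$ is a scalar function with $|\theta(w)|=|\theta(0)|$ for all $w$, and the maximum principle makes it constant.

The first thing to try in higher dimension is the Hilbert–Schmidt norm, as in Section 1. Suppose $\theta(0)$ is Hilbert–Schmidt, and let $\theta_{ij}(w)=\sum_n\theta_{ij,n}w^n$ be its entries in orthonormal bases. By (1), $\sum_{ij}|\theta_{ij}(w)|^2=\sum_{ij}|\theta_{ij}(0)|^2$ for all $w$. Averaging over $|w|=R<1$ gives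
$$\sum_{i,j}\sum_{n\ge0}|\theta_{ij,n}|^2R^{2n}=\sum_{i,j}|\theta_{ij,0}|^2<\infty ,$$
so all coefficients with $n\ge1$ vanish and $\theta$ is constant. The argument stops when both sums are infinite. The next thing to try is to peel off the singular values one at a time, from the top, using the maximum principle on vectors where the norm is attained. This goes much further.

**Theorem C.** Let $T$ be any homogeneous cnu contraction. Suppose $|\theta_T(0)|$ (i.e. $|T|$ restricted to $\mathcal D_T$) is diagonalizable and every nonempty set of its eigenvalues has a largest element. Then $\theta_T$ is constant. In particular this holds if $T|_{\mathcal D_T}$ is compact, e.g. if $\dim\mathcal D_T<\infty$. Moreover, the homogeneous $C_{11}$ contractions with $T|_{\mathcal D_T}$ compact are exactly (up to unitary equivalence) the direct sums $\bigoplus_jB(c_j)$, with $c_j\in(0,1)$, where $(c_j)$ is finite or $c_j\to0$.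

*Proof.* **Step 1. Set up the spectral data at every point.** For each $w$, (1) and transitivity give $\theta(w)=u\theta(0)v$ with unitaries, so $\theta(w)^*\theta(w)=v^*\theta(0)^*\theta(0)v$. Hence every $|\theta(w)|$ is diagonalizable with the same set $\Lambda$ of eigenvalues. Put $N_s(w)=\ker(\theta(w)^*\theta(w)-s^2)$. We claim: for each $s\in\Lambda$, $N_s(w)=N_s(0)$ for all $w$, and $\theta(w)|_{N_s(0)}$ does not depend on $w$.

**Step 2. Prove the claim by looking at the largest failure.** Suppose it fails for some $s\in\Lambda$. By hypothesis there is a largest such $s$. Let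
$$N=\bigoplus_{s'>s}N_{s'}(0)=\bigoplus_{s'>s}N_{s'}(w),$$
where the equality holds for every $w$ since the claim is true above $s$. For each $w$, $N^\perp$ is the closed span of the $N_{s'}(w)$ with $s'\in\Lambda$, $s'\le s$. So $N^\perp$ reduces $\theta(w)^*\theta(w)$ and $\|\theta(w)x\|\le s\|x\|$ for $x\in N^\perp$.

Fix $w_0$ and $x\in N_s(w_0)\subset N^\perp$, and put $y=\theta(w_0)x$, so $\|y\|=s\|x\|$. The holomorphic function $w\mapsto\langle\theta(w)x,y\rangle$ has modulus at most $s^2\|x\|^2$ and equals $s^2\|x\|^2$ at $w_0$. By the maximum principle it is constant. Hence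
$$\|\theta(w)x-y\|^2=\|\theta(w)x\|^2-2s^2\|x\|^2+s^2\|x\|^2\le0,$$
that is, $\theta(w)x=\theta(w_0)x$ for all $w$. In particular $\|\theta(w)x\|=s\|x\|$, so the operator $s^2-\theta(w)^*\theta(w)$, which is nonnegative on its reducing subspace $N^\perp$, has vanishing quadratic form at $x$. Therefore it kills $x$, and $x\in N_s(w)$. We have shown $N_s(w_0)\subset N_s(w)$ for all $w_0,w$, hence equality, and $\theta(w)x=\theta(0)x$ for $x\in N_s(0)$. So the claim holds for $s$, a contradiction.

**Step 3. Conclude constancy.** The spaces $N_s(0)$ span $\mathcal D_T$, and $\theta(w)$ does not depend on $w$ on each of them, so $\theta$ is constant. If $T|_{\mathcal D_T}=-\theta(0)$ is compact, then $|\theta(0)|$ is compact and positive, hence diagonalizable, and its nonzero eigenvalues accumulate only at $0$. So every nonempty set of eigenvalues has a largest element.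

**Step 4. Describe the $C_{11}$ case with $T|_{\mathcal D_T}$ compact.** Let $T\in C_{11}$ be homogeneous with $T|_{\mathcal D_T}$ compact. By Step 3, $\theta$ is constantly $\theta(0)$. By Section 2, $\theta(0)$ is injective with dense range, so its polar decomposition is $\theta(0)=\omega|\theta(0)|$ with $\omega$ unitary, and $\theta$ coincides with the constant $|\theta(0)|=\operatorname{diag}(c_j)$. Here $c_j>0$ by injectivity, $c_j<1$ by pure contractivity, and $c_j\to0$ if there are infinitely many, by compactness. By Section 1, $\theta_{B(c)}\equiv-c$, so $\bigoplus_jB(c_j)$ has characteristic function $\operatorname{diag}(-c_j)$, which coincides with $\operatorname{diag}(c_j)$. This direct sum is cnu: if it is unitary on a reducing subspace $N$ and $x=(x_j)\in N$, then the defect operator annihilates all its powers and adjoint powers applied to $x$, and the argument after Definition 2 in each summand gives $x_j=0$. By (F2), $T$ is unitarily equivalent to $\bigoplus_jB(c_j)$.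

Conversely, let $(c_j)$ be finite or $c_j\to0$. Then $\bigoplus_jB(c_j)$ has a constant characteristic function, so (1) holds trivially and it is homogeneous. Its function is a constant $C$, injective with dense range, and so is $C^*$. A constant with dense range is outer, since $CH^2$ contains all polynomials with coefficients in the range of $C$. By (F4) the operator is $C_{11}$. Finally $\operatorname{diag}(-c_j)$ is compact. $\square$

The proof uses the hypothesis at one point: we took a *largest* $s$ where the claim fails. If $\|\theta(0)\|$ is a supremum of singular values that is not attained, there is no vector $x$ on which to start, and nothing at all can be peeled off. So among functions with diagonalizable $|\theta(0)|$ we must look for one having a set of singular values without largest element. Theorem A has simple singular values $\dots<s_{-1}<s_0<s_1<\cdots$ ordered like $\mathbb Z$. In particular the hypothesis on largest elements in Theorem C cannot be dropped.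

## 4. A holomorphic twist that repairs an impossible intertwining

How can (1) be arranged? We want unitaries $W_\psi,V_\psi$ with $\Theta(\psi(w))=V_\psi^{-1}\Theta(w)W_\psi$. On $L^2(\mathbb T)$ there are obvious candidates: for $t\in\mathbb R$,
$$W_\psi f=|\psi'|^{1/2}f\circ\psi,\qquad V_\psi f=|\psi'|^{1/2-it}f\circ\psi$$
are unitary by change of variables. Put $e_n(u)=u^n$. For $\psi=\varphi_{\alpha,\beta}$ we always write $r=|\beta|^2$; note $\beta=\psi^{-1}(0)$. For rotations $W_\psi e_n=V_\psi e_n=\alpha^ne_n$, so $K=\Theta(0)$ should be diagonal: $Ke_n=k_ne_n$, $k_n\ne0$.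

The crude attempt is $KW_\psi=V_\psi K$ for all $\psi$. It would make $\Theta(\psi(0))=V_\psi^{-1}KW_\psi=K$, so $\Theta$ constant; and for $t\ne0$ it is impossible anyway. To see this take $\alpha=1$ and expand to first order in $\beta$. From $|\psi'|=(1-r)(1-\bar\beta u)^{-1}(1-\beta\bar u)^{-1}$ on $\mathbb T$ and $\psi(u)=u(1-\beta\bar u)(1-\bar\beta u)^{-1}$,
$$W_\psi e_n=e_n+\bar\beta\,(n+\tfrac12)e_{n+1}+\beta\,(\tfrac12-n)e_{n-1}+O(|\beta|^2),$$
and $V_\psi$ has $\frac12-it$ in place of $\frac12$. Comparing the coefficients of $\bar\beta$ and of $\beta$ in $KW_\psi e_n=V_\psi Ke_n$ gives two conditions,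
$$k_{n+1}(n+\tfrac12)=k_n(n+\tfrac12-it),\qquad k_{n-1}(\tfrac12-n)=k_n(\tfrac12-n-it).$$
The first, with $n-1$ for $n$, says $k_n/k_{n-1}=(n-\frac12-it)/(n-\frac12)$. The second says $k_n/k_{n-1}=(n-\frac12)/(n-\frac12+it)$. These agree only if $(n-\frac12)^2+t^2=(n-\frac12)^2$, that is $t=0$.

So we keep the $\bar\beta$-condition and alter the $\beta$-condition. Multiply by the function $(1-\beta\bar u)^{-it}=1+it\beta\bar u+\cdots$ and ask for
$$K\,(1-\beta\bar u)^{-it}\,W_\psi=(1-\beta\bar u)^{-it}\,V_\psi K .$$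
The $\bar\beta$-condition is unchanged. The $\beta$-condition becomes $k_{n-1}(\frac12-n+it)=k_n(\frac12-n)$, that is $k_n/k_{n-1}=(n-\frac12-it)/(n-\frac12)$: now it is the same as the first one. Section 5 shows that the relation then holds exactly, not just to first order. The multiplier has the second merit that, with $w$ in place of $\beta$, it depends holomorphically on $w$ and transforms well, as follows.

Powers $(1-x)^s$ with $|x|<1$ are taken with the principal logarithm.

**Lemma 2.** For $w\in\mathbb D$, $u\in\mathbb T$, $\kappa\in\mathbb C$ and $\psi=\varphi_{\alpha,\beta}$,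
$$(1-\psi(w)\overline{\psi(u)})^{\kappa}=C_\psi(w)\,(1-w\bar u)^{\kappa}(1-\beta\bar u)^{-\kappa},\qquad C_\psi(w)=(1-r)^\kappa(1-\bar\beta w)^{-\kappa}.\tag{2}$$

*Proof.* For $\kappa=1$ we compute
$$1-\frac{(w-\beta)(\bar u-\bar\beta)}{(1-\bar\beta w)(1-\beta\bar u)}=\frac{(1-\bar\beta w)(1-\beta\bar u)-(w-\beta)(\bar u-\bar\beta)}{(1-\bar\beta w)(1-\beta\bar u)}=\frac{(1-r)(1-w\bar u)}{(1-\bar\beta w)(1-\beta\bar u)} ,$$
because the mixed terms cancel in the numerator and leave $1+rw\bar u-w\bar u-r$. For general $\kappa$ fix $u$ and $\alpha$. Then $\log(1-\psi(w)\overline{\psi(u)})$ and $\log(1-r)+\log(1-w\bar u)-\log(1-\bar\beta w)-\log(1-\beta\bar u)$ are continuous in $(w,\beta)\in\mathbb D^2$, differ by an element of $2\pi i\mathbb Z$, and agree at $\beta=0$. So they agree everywhere. Multiply by $\kappa$ and exponentiate. $\square$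

The factor $C_\psi(w)$ is a scalar, which disappears in a conjugation $M_wKM_w^{-1}$. The factor $(1-\beta\bar u)^{-\kappa}$ does not involve $w$.

## 5. The exact intertwining lemma

For $\lambda,\mu\in\mathbb C$ and $\psi=\varphi_{\alpha,\beta}$ define on $C^\infty(\mathbb T)$
$$(R_{\lambda,\mu}(\psi)f)(u)=(1-r)^{(\lambda+\mu)/2}(1-\bar\beta u)^{-\lambda}(1-\beta\bar u)^{-\mu}f(\psi(u)).$$
Since $\log(1-\bar\beta u)$ and $\log(1-\beta\bar u)$ are complex conjugates on $\mathbb T$, we have $R_{s,s}(\psi)f=|\psi'|^sf\circ\psi$. Write $(s)_j=s(s+1)\cdots(s+j-1)$.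

**Lemma 1.** Let $\lambda,\mu\notin\mathbb Z$. Let $k_n\neq0$ satisfy $k_{n+1}/k_n=(n+1-\mu)/(n+\lambda)$ for $n\in\mathbb Z$, and let $Ke_n=k_ne_n$. Then $K\,R_{\lambda,\mu}(\psi)=R_{1-\mu,1-\lambda}(\psi)\,K$ on $C^\infty(\mathbb T)$ for all $\psi\in\text{Möb}$.

*Proof.* **Step 1. Reduce to matrix entries.** Both $k_{n+1}/k_n$ and its inverse are $1+O(1/|n|)$. So $|k_n|\le C\exp\big(C\sum_{1\le j\le|n|}1/j\big)\le C'(1+|n|)^{C}$. The topology of $C^\infty(\mathbb T)$ is given by the seminorms $\sup_n(1+|n|)^N|\hat f(n)|$, so $K$ is continuous there. $R_{\lambda,\mu}(\psi)$ is continuous too, being composition with a diffeomorphism followed by multiplication by a smooth function. As the span of the $e_n$ is dense in $C^\infty(\mathbb T)$, it suffices to compare the $m$-th Fourier coefficients of both sides applied to $e_n$. On $\mathbb T$, $\psi(u)=\alpha u(1-\beta\bar u)(1-\bar\beta u)^{-1}$, so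
$$R_{\lambda,\mu}(\psi)e_n=\alpha^n(1-r)^{(\lambda+\mu)/2}\,u^n(1-\bar\beta u)^{-(n+\lambda)}(1-\beta\bar u)^{-(\mu-n)} .$$

**Step 2. Entries on and below the diagonal: $m=n+d$, $d\ge0$.** We expand $(1-\bar\beta u)^{-(n+\lambda)}=\sum_p\frac{(n+\lambda)_p}{p!}\bar\beta^pu^p$ and $(1-\beta\bar u)^{-(\mu-n)}=\sum_j\frac{(\mu-n)_j}{j!}\beta^j\bar u^j$. The coefficient of $u^m$ collects $p=j+d$. Since $(n+\lambda)_{j+d}=(n+\lambda)_d(m+\lambda)_j$ and $(j+d)!=d!\,(d+1)_j$, the coefficient is
$$\alpha^n(1-r)^{\frac{\lambda+\mu}2}\bar\beta^d\sum_{j\ge0}\frac{(n+\lambda)_{j+d}(\mu-n)_j}{(j+d)!\,j!}r^j=\alpha^n(1-r)^{\frac{\lambda+\mu}2}\bar\beta^d\,\frac{(n+\lambda)_d}{d!}\,{}_2F_1(\mu-n,m+\lambda;d+1;r).$$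
Euler's transformation ${}_2F_1(a,b;c;r)=(1-r)^{c-a-b}{}_2F_1(c-a,c-b;c;r)$ applies with $c-a-b=1-\lambda-\mu$, $c-a=m+1-\mu$, $c-b=1-\lambda-n$. So the coefficient equals
$$\alpha^n(1-r)^{1-\frac{\lambda+\mu}2}\bar\beta^d\,\frac{(n+\lambda)_d}{d!}\,{}_2F_1(m+1-\mu,1-\lambda-n;d+1;r).$$
For $R_{1-\mu,1-\lambda}(\psi)$ we put $(1-\mu,1-\lambda)$ for $(\lambda,\mu)$ in the first formula, not the transformed one. The result is
$$\alpha^n(1-r)^{1-\frac{\lambda+\mu}2}\bar\beta^d\,\frac{(n+1-\mu)_d}{d!}\,{}_2F_1(1-\lambda-n,m+1-\mu;d+1;r),$$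
which is the same expression with $(n+\lambda)_d$ replaced by $(n+1-\mu)_d$. So the $(m,n)$ entries of $KR_{\lambda,\mu}(\psi)$ and $R_{1-\mu,1-\lambda}(\psi)K$ agree if $k_m(n+\lambda)_d=k_n(n+1-\mu)_d$, and this is the recursion iterated $d$ times.

**Step 3. Entries above the diagonal: $m=n-d$, $d\ge0$.** Now $j=p+d$, and the coefficient is
$$\alpha^n(1-r)^{\frac{\lambda+\mu}2}\beta^d\,\frac{(\mu-n)_d}{d!}\,{}_2F_1(n+\lambda,\mu-m;d+1;r).$$
Again $c-a-b=1-\lambda-\mu$, while $c-a=1-\lambda-m$ and $c-b=n+1-\mu$, so by Euler this equals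
$$\alpha^n(1-r)^{1-\frac{\lambda+\mu}2}\beta^d\,\frac{(\mu-n)_d}{d!}\,{}_2F_1(1-\lambda-m,n+1-\mu;d+1;r).$$
For $R_{1-\mu,1-\lambda}(\psi)$ we get the same with $(1-\lambda-n)_d$ in place of $(\mu-n)_d$. So we need $k_m(\mu-n)_d=k_n(1-\lambda-n)_d$. The factors of $(\mu-n)_d$ are $-(n-j-\mu)$, $0\le j<d$, and $n-j$ runs from $n$ down to $m+1$, so $(\mu-n)_d=(-1)^d(m+1-\mu)_d$. In the same way $(1-\lambda-n)_d=(-1)^d(m+\lambda)_d$. The requirement is $k_m(m+1-\mu)_d=k_n(m+\lambda)_d$, which is the recursion iterated from $m$ to $n$. $\square$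

## 6. The counterexample

Fix $t\in\mathbb R\setminus\{0\}$ and $c\in(0,1]$. On $L^2(\mathbb T)$ let $Ke_n=k_ne_n$ with
$$\frac{k_{n+1}}{k_n}=1-\frac{it}{n+\frac12}\quad(n\in\mathbb Z),\qquad k_0>0 .\tag{3}$$
Since $|k_{n+1}/k_n|^2=1+t^2/(n+\frac12)^2>1$ and the product of these numbers converges, $|k_n|$ is strictly increasing with finite positive limits at $\pm\infty$. We normalize $k_0$ so that $\lim_{n\to+\infty}|k_n|=c$. From $\cosh\pi t=\prod_{n\ge0}\big(1+t^2/(n+\frac12)^2\big)$, and since $n\mapsto-n-1$ exchanges the factors with $n\ge0$ and $n<0$, the ratio of the squared limits is $\cosh^2\pi t$, so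
$$\lim_{n\to-\infty}|k_n|=\frac{c}{\cosh\pi t}.\tag{4}$$
(By the same symmetry $k_0=c/\sqrt{\cosh\pi t}$.) Hence $\|K\|=c$, $\|K^{-1}\|=c^{-1}\cosh\pi t$, and
$$|k_n|<c\le1\quad\text{for all }n.\tag{5}$$
For $w\in\mathbb D$ let $M_w$ be multiplication by $(1-w\bar u)^{it}$ on $L^2(\mathbb T)$, and put
$$\Theta(w)=M_wKM_w^{-1},\qquad w\in\mathbb D.\tag{6}$$
The functions $(1-w\bar u)^{\pm it}$ are power series in $w\bar u$ which converge in $L^\infty(\mathbb T)$, so $\Theta$ and $\Theta^{-1}=M_wK^{-1}M_w^{-1}$ are analytic in norm.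

**Theorem A (explicit form).** $\Theta$ coincides with the characteristic function of an irreducible homogeneous contraction $T$ of class $C_{11}$, similar to a unitary operator, whose characteristic function is not constant. Hence the answer to Kérchy's question is negative.

*Proof.* **Step 1. Covariance.** We prove that for every $\psi=\varphi_{\alpha,\beta}$, with the unitaries $W_\psi=R_{\frac12,\frac12}(\psi)$ and $V_\psi=R_{\frac12-it,\frac12-it}(\psi)$ of Section 4,
$$V_\psi\,\Theta(\psi(w))\,W_\psi^{-1}=\Theta(w).\tag{7}$$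
Comparing exponents in the definition of $R_{\lambda,\mu}$,
$$R_{\frac12,\frac12+it}(\psi)=(1-r)^{it/2}M_\beta^{-1}W_\psi,\qquad R_{\frac12-it,\frac12}(\psi)=(1-r)^{it/2}M_\beta^{-1}V_\psi .$$
For the second: the right side has the factor $(1-r)^{it/2+\frac12-it}=(1-r)^{\frac12-\frac{it}2}$, the exponent $-\frac12+it$ on $1-\bar\beta u$, and the exponent $-it-\frac12+it=-\frac12$ on $1-\beta\bar u$, as it should. Take $\lambda=\frac12$, $\mu=\frac12+it$ in Lemma 1. The recursion there is $k_{n+1}/k_n=(n+\frac12-it)/(n+\frac12)$, which is (3), and $(1-\mu,1-\lambda)=(\frac12-it,\frac12)$. So on $C^\infty(\mathbb T)$, and by continuity on $L^2(\mathbb T)$,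
$$KM_\beta^{-1}W_\psi=M_\beta^{-1}V_\psi K.\tag{8}$$
Lemma 2 with $\kappa=it$ gives
$$V_\psi M_{\psi(w)}=C_\psi(w)M_wM_\beta^{-1}V_\psi,\qquad W_\psi M_{\psi(w)}=C_\psi(w)M_wM_\beta^{-1}W_\psi ,\tag{9}$$
because both $V_\psi$ and $W_\psi$ compose with $\psi$, which turns the function $(1-\psi(w)\bar u)^{it}$ into $(1-\psi(w)\overline{\psi(u)})^{it}$. Therefore
$$V_\psi\Theta(\psi(w))W_\psi^{-1}=(V_\psi M_{\psi(w)})K(W_\psi M_{\psi(w)})^{-1}=M_w\,(M_\beta^{-1}V_\psi)K(M_\beta^{-1}W_\psi)^{-1}M_w^{-1},$$
where the scalars $C_\psi(w)$ have cancelled. By (8) the middle part is $K$, and (7) follows.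

**Step 2. Contractivity, to obtain $T$.** For $w=0$, (7) says $\Theta(\psi(0))=V_\psi^{-1}KW_\psi$. By transitivity, for every $w\in\mathbb D$,
$$\|\Theta(w)\|=\|K\|=c\le1,\qquad \|\Theta(w)^{-1}\|=\|K^{-1}\|=c^{-1}\cosh\pi t .$$
Also $\|\Theta(0)x\|=\|Kx\|<\|x\|$ for $x\ne0$, by (5). Thus $\Theta$ is purely contractive. Let $T$ be the cnu contraction from (F1), with $\theta_T(w)=\omega_2\Theta(w)\omega_1$.

**Step 3. Homogeneity.** By (7), $\Theta\circ\psi=V_\psi^{-1}\Theta(\cdot)W_\psi$ for all $\psi$, so (1) holds and $T$ is homogeneous.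

**Step 4. Class $C_{11}$ and similarity to a unitary.** $\Theta$ and $\Theta^{-1}$ are bounded analytic functions, so every $f\in H^2(L^2(\mathbb T))$ is $\Theta(\Theta^{-1}f)$ with $\Theta^{-1}f\in H^2(L^2(\mathbb T))$. Hence $\Theta$ is outer. The function $\tilde\Theta(w)=\Theta(\bar w)^*$ also has a bounded analytic inverse, so it is outer. Outerness passes to the coinciding functions $\theta_T$ and $\tilde\theta_T$, so $T\in C_{11}$ by (F4). By Step 2 and (F5), $T$ is similar to a unitary.

**Step 5. Non-constancy.** From $(1-w\bar u)^{\pm it}=1\mp it\,w\bar u+O(w^2)$ we get $\Theta(w)=K+w\Theta_1+O(w^2)$ with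
$$\Theta_1e_n=-it\,(\bar uK-K\bar u)e_n=-it\,(k_n-k_{n-1})e_{n-1}\ne0,\tag{10}$$
since $t\ne0$ and $|k_n|>|k_{n-1}|$. So $\Theta$, and hence $\theta_T$, is not constant.

**Step 6. Irreducibility.** Suppose $T=T_1\oplus T_2$ on nonzero spaces. Then $D_T$ and $D_{T^*}$ split, and $\theta_T=\theta_{T_1}\oplus\theta_{T_2}$ along $\mathcal D_T=\mathcal D_{T_1}\oplus\mathcal D_{T_2}$, $\mathcal D_{T^*}=\mathcal D_{T_1^*}\oplus\mathcal D_{T_2^*}$. Carrying the projections onto $\mathcal D_{T_1}$ and $\mathcal D_{T_1^*}$ over to $L^2(\mathbb T)$ by $\omega_1,\omega_2$, we get orthogonal projections $Q,P$ with $P\Theta(w)=\Theta(w)Q$ for all $w$. At $w=0$ this is $PK=KQ$, with adjoint $K^*P=QK^*$. So $K^*KQ=K^*PK=QK^*K$. The operator $K^*K$ has the simple eigenvalues $|k_n|^2$, hence $Qe_n=q_ne_n$ with $q_n\in\{0,1\}$, and $P=KQK^{-1}$ gives $Pe_n=q_ne_n$. The coefficient of $w$ gives $P\Theta_1=\Theta_1Q$, and by (10) $q_{n-1}=q_n$ for all $n$. So $P=Q=0$ or $P=Q=I$. In either case both defect spaces of one $T_i$ vanish, so this $T_i$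 is unitary on a nonzero space, which contradicts that $T$ is cnu. $\square$

## 7. A family with sharp norms, and its unitary classification

In (3) the squared ratios of the singular values are $\big((n+\frac12)^2+t^2\big)/(n+\frac12)^2$. We now replace this by $\big((n+\rho)^2+B\big)/\big((n+\rho)^2+A\big)$, for all values of the parameters that keep numerators and denominators positive.

Let $\rho\in[0,1)$, $\delta=\operatorname{dist}(\rho,\mathbb Z)\le\frac12$, and $A,B\in(-\delta^2,\infty)$ with $A\ne B$. Let $a=\sqrt A$, meaning $a\ge0$ or $a=i\gamma$ with $0<\gamma<\delta$, and similarly $b=\sqrt B$. (If $\rho=0$, then $A,B>0$. The number $B$ is not to be confused with the shift $B(c)$.)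

**Definition 5 (the spaces $\mathcal H_a$).** For real $a$ put $\mathcal H_a=L^2(\mathbb T)$. For $a=i\gamma$ with $-\delta<\gamma<\delta$ let $\mathcal H_a$ be the completion of $C^\infty(\mathbb T)$ for $\|f\|^2=\sum h_n|\hat f(n)|^2$, where $h_0=1$ and $h_{n+1}/h_n=\frac{n+\rho+\gamma}{n+\rho-\gamma}$.

The ratio is positive because $|n+\rho|\ge\delta>|\gamma|$. For $\gamma=0$ both definitions give $L^2(\mathbb T)$. For $\rho=\frac12$, $\gamma=\frac14$ we find $h_1=3$ and $h_{-1}=3$. In general
$$h_n\asymp(1+|n|)^{2\gamma},$$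
because $\log(h_{n+1}/h_n)=2\gamma/n+O(1/n^2)$ as $n\to+\infty$, and $\log(h_{-N}/h_{-N+1})=2\gamma/N+O(1/N^2)$ as $N\to+\infty$.

**Lemma 3.** $R_{\rho+ia,\,1-\rho+ia}(\psi)$ extends to a unitary operator on $\mathcal H_a$, for every real $a$ (with any $\rho$) and every $a=i\gamma$, $-\delta<\gamma<\delta$.

*Proof.* Let $a$ be real and write $\log(1-\bar\beta u)=x+iy$. The modulus of the multiplier is $(1-r)^{1/2}$ times the exponential of the real part of $-(\rho+ia)(x+iy)-(1-\rho+ia)(x-iy)$, and this real part is $-\rho x+ay-(1-\rho)x-ay=-x$. So the modulus is $(1-r)^{1/2}|1-\bar\beta u|^{-1}=|\psi'|^{1/2}$, and change of variables gives unitarity.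

Let $a=i\gamma$. Put $\lambda=\rho-\gamma$, $\mu=1-\rho-\gamma$, which are real, and $J=\operatorname{diag}(h_n)$. Since $|\gamma|<\delta$, neither $\rho-\gamma$ nor $\rho+\gamma=1-\mu$ is an integer. The recursion of Lemma 1 is $(n+\rho+\gamma)/(n+\rho-\gamma)$, so $JR_{\lambda,\mu}(\psi)=R_{1-\mu,1-\lambda}(\psi)J$. As the exponents are real, conjugation exchanges $1-\bar\beta u$ and $1-\beta\bar u$ in the multiplier of $R_{1-\mu,1-\lambda}(\psi)$. The product of the multiplier of $R_{\lambda,\mu}(\psi)$ with this conjugate is $(1-r)(1-\bar\beta u)^{-\lambda-(1-\lambda)}(1-\beta\bar u)^{-\mu-(1-\mu)}=|\psi'|$. Hence $\langle R_{1-\mu,1-\lambda}(\psi)g,R_{\lambda,\mu}(\psi)f\rangle_{L^2}=\langle g,f\rangle_{L^2}$, and with $g=Jf$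
$$\langle JR_{\lambda,\mu}(\psi)f,R_{\lambda,\mu}(\psi)f\rangle_{L^2}=\langle R_{1-\mu,1-\lambda}(\psi)Jf,R_{\lambda,\mu}(\psi)f\rangle_{L^2}=\langle Jf,f\rangle_{L^2}.$$
So $R_{\lambda,\mu}(\psi)$ is isometric for the norm of $\mathcal H_a$. It maps $C^\infty(\mathbb T)$ onto itself, since its multiplier is smooth without zeros and $\psi$ is a diffeomorphism. So it extends to a unitary. $\square$

Now put
$$W_\psi=R_{\rho+ia,1-\rho+ia}(\psi)\ \text{on }\mathcal H_a,\qquad V_\psi=R_{\rho-ib,1-\rho-ib}(\psi)\ \text{on }\mathcal H_{-b},\qquad \kappa=i(b-a),$$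
both unitary by Lemma 3. Let $M_w$ be multiplication by $(1-w\bar u)^\kappa$, let $Ke_n=k_ne_n$ with
$$\frac{k_{n+1}}{k_n}=\frac{n+\rho-ib}{n+\rho+ia},\tag{11}$$
and let
$$\Theta(w)=M_wKM_w^{-1}:\mathcal H_a\to\mathcal H_{-b}.\tag{12}$$
In (11) no numerator or denominator vanishes: for $a$ real and nonzero this is clear, $a=0$ forces $\delta>0$, and for $a=i\gamma$ we use $|\gamma|<\delta$; the same for $b$.

The operators $M_w^{\pm1}$ are bounded on these spaces and analytic in $w$. Indeed, from $1+|n-j|\le(1+|n|)(1+j)$ and $1+|n|\le(1+|n-j|)(1+j)$ we get $h_{n-j}/h_n\le C(1+j)^{2|\gamma|}$, so multiplication by $\bar u^j$ has norm $O((1+j)^{1/2})$. The coefficients of $(1-x)^{\pm\kappa}$ form power series of radius of convergence at least $1$, so the series for $M_w^{\pm1}$ converge in norm for $|w|<1$.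

Let $s_n=|k_n|\,\|e_n\|_{\mathcal H_{-b}}/\|e_n\|_{\mathcal H_a}$. These are the singular values of $K$: with $f_n=e_n/\|e_n\|_{\mathcal H_a}$ and $g_n=e_n/\|e_n\|_{\mathcal H_{-b}}$, $Kf_n$ is $s_ng_n$ up to a phase. In all cases
$$\frac{s_{n+1}^2}{s_n^2}=\frac{(n+\rho)^2+B}{(n+\rho)^2+A}.\tag{13}$$
For real $a,b$ this is the squared modulus of (11). For $a=i\gamma$ the denominator in (11) is $n+\rho-\gamma$, and together with the norms of $\mathcal H_a$ it contributes
$$\frac1{|n+\rho-\gamma|^{2}}\cdot\frac{n+\rho-\gamma}{n+\rho+\gamma}=\frac1{(n+\rho)^2-\gamma^2}=\frac1{(n+\rho)^2+A}.$$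
For $b=i\gamma'$ the numerator is $n+\rho+\gamma'$. The target is $\mathcal H_{-i\gamma'}$, whose norms contribute $\frac{n+\rho-\gamma'}{n+\rho+\gamma'}$, so we get $(n+\rho)^2-\gamma'^2=(n+\rho)^2+B$.

By (13), $(s_n)$ is strictly monotone, increasing iff $B>A$, with finite positive limits $s_\pm$ at $\pm\infty$. From $\frac{\sin\pi z}{\sin\pi z'}=\lim_N\prod_{n=-N}^N\frac{n+z}{n+z'}$ and $\sin\pi(\rho+ib)\sin\pi(\rho-ib)=\frac12(\cosh2\pi b-\cos2\pi\rho)$,
$$\frac{s_+^2}{s_-^2}=\frac{\cosh2\pi b-\cos2\pi\rho}{\cosh2\pi a-\cos2\pi\rho}.$$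
(For $\rho=\frac12$, $a=0$, $b=t$ this is $\frac12(\cosh2\pi t+1)=\cosh^2\pi t$, as in (4).) Let $s=\max(s_+,s_-)=\|K\|$. It can be prescribed by scaling $K$, and it determines $\Theta=\Theta_{\rho,A,B,s}$ up to a phase.

**Theorem B.** $\Theta=\Theta_{\rho,A,B,s}$ satisfies $\|\Theta(w)\|=s$ and $\|\Theta(w)^{-1}\|=1/\min(s_+,s_-)$ for all $w\in\mathbb D$. It is purely contractive iff $s\le1$. For $0<s\le1$ it is, up to coincidence, the characteristic function of an irreducible homogeneous $C_{11}$ contraction $T(\rho,A,B,s)$, similar to a unitary, with non-constant characteristic function. Different parameters $(\rho,A,B,s)$ give unitarily inequivalent operators. (Theorem A is the case $\rho=\frac12$, $A=0$, $B=t^2$, with $s=c$.)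

For $t>0$ the last remark is literal, with $a=0$ and $b=t$. For $t<0$ the function of Theorem A has $-|t|$ where Theorem B has $b=|t|$; that it still gives the same operator up to unitary equivalence is checked at the end of Section 8.

*Proof.* **Step 1. Covariance.** Let $\lambda=\rho+ia$, $\mu=1-\rho+ib$. Neither is an integer, as just seen. In $R_{\lambda,\mu}(\psi)$ the factors are $(1-r)^{\frac12+\frac i2(a+b)}$, $(1-\bar\beta u)^{-\rho-ia}$ and $(1-\beta\bar u)^{-1+\rho-ib}$. In $W_\psi$ they are $(1-r)^{\frac12+ia}$, $(1-\bar\beta u)^{-\rho-ia}$ and $(1-\beta\bar u)^{-1+\rho-ia}$. Hence $R_{\lambda,\mu}(\psi)=(1-r)^{\kappa/2}M_\beta^{-1}W_\psi$. In $R_{1-\mu,1-\lambda}(\psi)$ they are $(1-r)^{\frac12-\frac i2(a+b)}$, $(1-\bar\beta u)^{-\rho+ib}$, $(1-\beta\bar u)^{-1+\rho+ia}$, and in $V_\psi$ they are $(1-r)^{\frac12-ib}$, $(1-\bar\beta u)^{-\rho+ib}$, $(1-\beta\bar u)^{-1+\rho+ib}$. Hence $R_{1-\mu,1-\lambda}(\psi)=(1-r)^{\kappa/2}M_\beta^{-1}V_\psi$. The recursion of Lemma 1 is (11), so (8) holds on $C^\infty(\mathbb T)$,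 and by density as an identity between bounded operators $\mathcal H_a\to\mathcal H_{-b}$. Lemma 2 with the present $\kappa$ gives (9), for $V_\psi$ on $\mathcal H_{-b}$ and $W_\psi$ on $\mathcal H_a$. The computation that ended Step 1 in Section 6 now gives (7) without change.

**Step 2. Norms and pure contractivity.** By (7) at $w=0$, each $\Theta(w)$ is $K$ multiplied by unitaries on both sides, so $\|\Theta(w)\|=\sup s_n=s$ and $\|\Theta(w)^{-1}\|=1/\inf s_n=1/\min(s_+,s_-)$. If $s\le1$, then $s_n<s\le1$ for all $n$, since the supremum of a strictly monotone sequence indexed by $\mathbb Z$ is not attained. So $\|Kx\|<\|x\|$ for $x\ne0$, and $\Theta$ is purely contractive. If $s>1$, $\Theta$ is not contractive.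

**Step 3. The operator.** Let $0<s\le1$ and let $T=T(\rho,A,B,s)$ be the cnu contraction from (F1). By (7) it is homogeneous. $\Theta$ and $\Theta^{-1}$ are bounded and analytic, so as in Section 6, Step 4, $T\in C_{11}$ and $T$ is similar to a unitary. The coefficient of $w$ in $\Theta$ is
$$\Theta_1e_n=-\kappa\,(k_n-k_{n-1})e_{n-1}\ne0.\tag{14}$$
Indeed $\kappa\ne0$ since $a\ne b$, and by (11) $k_n=k_{n-1}$ would mean $b=-a$, hence $A=B$, which is excluded. So $\theta_T$ is not constant. The irreducibility argument of Section 6, Step 6, uses only that $K^*K$ is diagonal in $(e_n)$ with simple eigenvalues (here $s_n^2$), that $K$ is invertible, and that all coefficients in (14) are nonzero. It applies.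

**Step 4. Inequivalence.** Suppose $\Theta=\Theta_{\rho,A,B,s}$ and $\Theta'=\Theta_{\rho',A',B',s'}$ coincide; by (F2) this is what unitary equivalence means. Then $\Theta(0)$ and $\Theta'(0)$ have the same singular values, so $\{s_n\}=\{s_n'\}$ and $s=s'$. The sign of $B-A$ is preserved too: by (14) the derivative at $0$ maps the right singular vector $f_n$ for $s_n$ to a nonzero multiple of the left singular vector $g_{n-1}$ for $s_{n-1}$. This is the next smaller singular value if $B>A$ and the next larger one if $B<A$, and as the singular values are simple, a coincidence carries singular vectors to singular vectors. So $(s_n)$ and $(s'_n)$ are monotone in the same direction with the same set of values, hence $s'_n=s_{n+m}$ for some $m\in\mathbb Z$. Subtracting $1$ in (13) we get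
$$(B'-A')\big((n+m+\rho)^2+A\big)=(B-A)\big((n+\rho')^2+A'\big)\qquad(n\in\mathbb Z).$$
Both sides are polynomials in $n$. The leading coefficients give $B'-A'=B-A\ne0$. The linear ones give $\rho'=\rho+m$, so $m=0$ and $\rho'=\rho$ because both lie in $[0,1)$. The constant ones give $A'=A$, and then $B'=B$. $\square$

## 8. Irreducible associated representations

The covariance (7) comes from families of unitaries which are almost representations of Möb. Which other pairs of representations could occur? For irreducible ones there is a complete answer: nothing but Theorem B and trivial solutions.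

Let $\tilde G$ be the universal cover of Möb, acting on $\mathbb D$ through Möb. As a manifold $\tilde G=\mathbb R\times\mathbb D\ni g=(\tau,\beta)$, with $\psi_g=\varphi_{e^{i\tau},\beta}$. Let $k_\tau=(\tau,0)$. A weight vector of weight $x$ in a representation $\pi$ is a nonzero $e_x$ with $\pi(k_\tau)e_x=e^{i\tau x}e_x$. For $\eta\in\mathbb T$ let $X_\eta$ generate the one-parameter group
$$z\mapsto\frac{z-\eta\tanh\xi}{1-\bar\eta z\tanh\xi},\qquad\xi\in\mathbb R,$$
whose vector field is $-\eta+\bar\eta z^2$. This field is real-linear in $\eta$, so in the complexified Lie algebra we can write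
$$X_\eta=\eta E+\bar\eta F,\qquad E=\tfrac12(X_1-iX_{i}),\quad F=\tfrac12(X_1+iX_{i}),$$
where $X_i$ means $X_\eta$ at $\eta=i$. Conjugating the one-parameter group with the rotation gives $\mathrm{Ad}(k_\tau)X_\eta=X_{e^{i\tau}\eta}$, so $\mathrm{Ad}(k_\tau)E=e^{i\tau}E$ and $\mathrm{Ad}(k_\tau)F=e^{-i\tau}F$. Hence $\pi(k_\tau)d\pi(E)e_x=e^{i\tau(x+1)}d\pi(E)e_x$: $E$ raises and $F$ lowers the weight by $1$.

We use the following facts (V. Bargmann, Ann. of Math. 48 (1947); L. Pukánszky, Math. Ann. 156 (1964)). If $\pi$ is a strongly continuous irreducible unitary representation of $\tilde G$, there are a set $\Omega$ of consecutive points of some coset $x_0+\mathbb Z$, an orthonormal basis $(e_x)_{x\in\Omega}$ of weight vectors which are smooth vectors, and $A\in\mathbb R$ with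
$$d\pi(E)e_x=c_xe_{x+1},\qquad d\pi(F)e_{x+1}=-\bar c_xe_x,\qquad |c_x|^2=(x+\tfrac12)^2+A>0\tag{15}$$
whenever $x,x+1\in\Omega$. At an upper end $x$ of $\Omega$ the expression $(x+\frac12)^2+A$ vanishes, at a lower end $x$ the expression $(x-\frac12)^2+A$ vanishes, and $E$, resp. $F$, kills $e_x$ there. The pair $(\Omega,A)$ determines $\pi$ up to unitary equivalence.

For example, the trivial representation has $\Omega=\{0\}$ and $A=-\frac14$. Two consequences: if $\Omega\ne x_0+\mathbb Z$, then an end of $\Omega$ determines $A$, so $\Omega$ alone determines $\pi$; if $\Omega=x_0+\mathbb Z$, then $(x+\frac12)^2+A>0$ for all $x\in\Omega$, that is $A>-\operatorname{dist}(x_0+\frac12,\mathbb Z)^2$.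

**Theorem D.** Let $T$ be a $C_{11}$ contraction for which there are strongly continuous irreducible unitary representations $\pi$ on $\mathcal D_T$ and $\sigma$ on $\mathcal D_{T^*}$ of $\tilde G$ with
$$\theta_T(g\cdot w)=\sigma(g)\theta_T(w)\pi(g)^{-1}\qquad(g\in\tilde G,\ w\in\mathbb D).\tag{16}$$
Then either $\theta_T$ is a constant multiple of a constant unitary, or $T$ is unitarily equivalent to exactly one operator $T(\rho,A,B,s)$ of Theorem B. Conversely, every $T(\rho,A,B,s)$ admits such irreducible $\pi,\sigma$.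

*Proof.* **Step 1. Turn $W$ and $V$ of Section 7 into representations of $\tilde G$.** Since $\psi_g'(u)=e^{i\tau}(1-r)(1-\bar\beta u)^{-2}$, put
$$\log\psi_g'(u)=i\tau+\log(1-r)-2\log(1-\bar\beta u),\qquad g=(\tau,\beta).$$
The chain rule $\log\psi'_{g_1g_2}=(\log\psi'_{g_1})\circ\psi_{g_2}+\log\psi'_{g_2}$ holds modulo $2\pi i\mathbb Z$. Both sides are continuous on the connected set $\tilde G\times\tilde G\times\mathbb T$ and agree when $g_1=g_2$ is the identity, so it holds exactly. Consequently the operators
$$S_gf=\exp\!\big(\tfrac\lambda2\log\psi_g'+\tfrac\mu2\overline{\log\psi_g'}\big)\,f\circ\psi_g=e^{i\tau(\lambda-\mu)/2}R_{\lambda,\mu}(\psi_g)f$$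
satisfy $S_{g_1g_2}=S_{g_2}S_{g_1}$. For $W$ and for $V$ we have $(\lambda-\mu)/2=\rho-\frac12$. So
$$\pi(g)=\big(e^{i\tau(\rho-\frac12)}W_{\psi_g}\big)^{-1}\ \text{on }\mathcal H_a,\qquad\sigma(g)=\big(e^{i\tau(\rho-\frac12)}V_{\psi_g}\big)^{-1}\ \text{on }\mathcal H_{-b}$$
are unitary representations of $\tilde G$. For $f\in C^\infty(\mathbb T)$ the map $g\mapsto S_gf$ is continuous into $C^\infty(\mathbb T)$, hence into $\mathcal H_a$ or $\mathcal H_{-b}$. By density and unitarity the representations are strongly continuous. Relation (7) reads $\Theta(\psi_g(w))=V_{\psi_g}^{-1}\Theta(w)W_{\psi_g}$, which is (16) for $\Theta$, as the phases cancel.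

**Step 2. Show that $\pi$ and $\sigma$ are irreducible, and find their parameters.** For $\beta=0$, $W_{\psi}e_n=e^{i\tau n}e_n$, so $e_n$ has $\pi$-weight $x=-(n+\rho-\frac12)$. The one-parameter group of $X_\eta$ has $\tau=0$, $\beta=\eta\tanh\xi$. Write $\lambda=\rho+ia$ and $\mu_0=1-\rho+ia$ for the exponents of $W$. The derivative of $\xi\mapsto S_ge_n$ at $\xi=0$, taken in $C^\infty(\mathbb T)$, is
$$(\lambda\bar\eta u+\mu_0\eta\bar u)u^n+nu^{n-1}(-\eta+\bar\eta u^2)=\bar\eta\,(n+\lambda)e_{n+1}+\eta\,(\mu_0-n)e_{n-1}.$$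
As $\pi(\exp\xi X_\eta)=S_{\exp(-\xi X_\eta)}$, the sign changes, and reading off the coefficients of $\eta$ and $\bar\eta$,
$$d\pi(E)e_n=(n-\mu_0)e_{n-1},\qquad d\pi(F)e_n=-(n+\lambda)e_{n+1}.\tag{17}$$
A nonzero closed invariant subspace is invariant under $\frac1{2\pi}\int_0^{2\pi}e^{-i\tau x}\pi(k_\tau)\,d\tau$ for each weight $x$, which is the projection onto the corresponding $\mathbb Ce_n$. So it contains some $e_n$. It contains $d\pi(X_\eta)e_n$, a limit of difference quotients, for all $\eta$, hence also $d\pi(E)e_n$ and $d\pi(F)e_n$. The coefficients in (17) never vanish, since $n-\mu_0=n-1+\rho-ia$ and $n+\lambda=n+\rho+ia$ and neither $\rho-ia$ nor $\rho+ia$ is an integer. So the subspace contains all $e_n$, and $\pi$ is irreducible. Its weight set is $\Omega=(\frac12-\rho)+\mathbb Z$. Finally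
$$d\pi(F)d\pi(E)e_{n+1}=-(n+1-\mu_0)(n+\lambda)e_{n+1}=-(n+\rho-ia)(n+\rho+ia)e_{n+1}=-\big((n+\rho)^2+A\big)e_{n+1}.$$
Here $e_{n+1}$ has weight $x$ with $x+\frac12=-(n+\rho)$, and (15) says that $d\pi(F)d\pi(E)$ acts on weight $x$ as $-\big((x+\frac12)^2+A_\pi\big)$, where $A_\pi$ is the parameter of $\pi$. So $A_\pi=A$. Replacing $a$ by $-b$ we see that $\sigma$ is irreducible with the same $\Omega$ and parameter $B$. Transporting $\pi,\sigma$ to $\mathcal D_T,\mathcal D_{T^*}$ by the unitaries of the coincidence proves the converse part of the theorem.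

**Step 3. For the direct part: compare weights.** Let $T,\pi,\sigma$ be as in the theorem and $\theta=\theta_T$. By Section 2, $\theta(0)$ is injective with dense range. Since $k_\tau\cdot0=0$, (16) gives $\theta(0)\pi(k_\tau)=\sigma(k_\tau)\theta(0)$, so $\theta(0)$ maps vectors of weight $x$ to vectors of weight $x$. By injectivity every weight of $\pi$ is a weight of $\sigma$. A weight $y$ of $\sigma$ which is not one of $\pi$ would have its vector $e'_y$ orthogonal to the range of $\theta(0)$, which is dense. So $\pi$ and $\sigma$ have the same weight set $\Omega$, and with bases $(e_x)$, $(e'_x)$ as in (15), $\theta(0)e_x=\ell_xe'_x$ with $\ell_x\ne0$.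

**Step 4. Use holomorphy to determine $\theta(0)$ up to a scalar.** For $X$ in the Lie algebra put $v(X)=\frac{d}{d\xi}\big|_0\exp(\xi X)\cdot0\in\mathbb C$, the value at $0$ of the vector field of $X$; it is real-linear in $X$. For $x,y\in\Omega$, (16) at $w=0$ gives
$$\langle\theta(\exp(\xi X)\cdot0)e_x,e'_y\rangle=\langle\theta(0)\pi(\exp\xi X)^{-1}e_x,\ \sigma(\exp\xi X)^{-1}e'_y\rangle .$$
Differentiate at $\xi=0$. As $\theta$ is holomorphic, the left side gives $v(X)\langle\theta'(0)e_x,e'_y\rangle$. The right side gives $-\langle\theta(0)d\pi(X)e_x,e'_y\rangle-\langle\theta(0)e_x,d\sigma(X)e'_y\rangle$. Since $\theta(0)e_x=\ell_xe'_x$ is a smooth vector and $d\sigma(X)$ is skew-symmetric on smooth vectors, the last term is $\langle d\sigma(X)\theta(0)e_x,e'_y\rangle$. So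
$$v(X)\,\theta'(0)e_x=d\sigma(X)\theta(0)e_x-\theta(0)d\pi(X)e_x ,\tag{18}$$
weakly against all $e'_y$. Both sides are real-linear in $X$, and we extend (18) complex-linearly. From $v(X_\eta)=-\eta$ we get $v(E)=\frac12(-1-i(-i))=-1$ and
$$v(F)=\tfrac12\big(-1+i(-i)\big)=0 .$$
So $d\sigma(F)\theta(0)=\theta(0)d\pi(F)$ on weight vectors. Applied to $e_{x+1}$ with (15), this says
$$\bar c_x(\pi)\,\ell_x=\bar c_x(\sigma)\,\ell_{x+1}\qquad(x,x+1\in\Omega),$$
with all $c_x\ne0$. Hence all $\ell_x$ are determined by one of them: $\theta(0)$ is determined up to a scalar by $(\pi,\sigma)$. By (16) with $w=0$ and transitivity, so is $\theta$. We used only holomorphy, (16), and that $\theta(0)$ is injective with dense range. So any two holomorphic solutions of (16) with these properties, for the same $(\pi,\sigma)$, are proportional.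

**Step 5. Identify the solution.** Suppose $\Omega\ne x_0+\mathbb Z$, or $\Omega=x_0+\mathbb Z$ and $A(\pi)=A(\sigma)$. Then there is a unitary $U:\mathcal D_T\to\mathcal D_{T^*}$ with $U\pi(g)=\sigma(g)U$. The constant function $U$ solves (16) and is injective with dense range, so by Step 4 $\theta=\zeta U$ with a scalar $\zeta$: a constant multiple of a constant unitary.

Otherwise $\Omega=x_0+\mathbb Z$ and $A=A(\pi)\ne B=A(\sigma)$. Let $\rho\in[0,1)$ with $\rho\equiv\frac12-x_0$ modulo $1$, so that $\Omega=(\frac12-\rho)+\mathbb Z$. Then $\operatorname{dist}(\rho,\mathbb Z)=\operatorname{dist}(x_0-\frac12,\mathbb Z)=\operatorname{dist}(x_0+\frac12,\mathbb Z)$, so $A,B>-\operatorname{dist}(\rho,\mathbb Z)^2$ are admissible in Theorem B. By Step 2 the representations attached to $\Theta_{\rho,A,B,1}$ have the same data as $\pi$ and $\sigma$, so they are carried to $\pi,\sigma$ by unitaries $U_1:\mathcal H_a\to\mathcal D_T$, $U_2:\mathcal H_{-b}\to\mathcal D_{T^*}$. Then $U_2\Theta_{\rho,A,B,1}U_1^{-1}$ solves (16) for $(\pi,\sigma)$,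 and its value at $0$ is invertible. By Step 4, $\theta=\zeta\,U_2\Theta_{\rho,A,B,1}U_1^{-1}$ with $\zeta\ne0$. The phase of $\zeta$ can be absorbed in $U_2$, so $\theta$ coincides with $|\zeta|\Theta_{\rho,A,B,1}$, which is $\Theta_{\rho,A,B,|\zeta|}$. Here $|\zeta|=\|\theta(0)\|\le1$. By (F2), $T$ is unitarily equivalent to $T(\rho,A,B,|\zeta|)$. Uniqueness of the parameters is the inequivalence statement of Theorem B. $\square$

It remains to check the sign of $t$ left open after Theorem B. Let $t<0$ in Theorem A. Steps 1 and 2 above, with $\rho=\frac12$, $a=0$, and the real number $t$ in place of $b$, never use $b\ge0$: they need only (7), Lemma 3, and that $\frac12\pm it$ and $\frac12$ are not integers. So the operator of Theorem A satisfies (16) with irreducible $\pi,\sigma$, with weight set $\mathbb Z$ and parameters $0$ and $t^2$. By Step 5 it is unitarily equivalent to $T(\frac12,0,t^2,s)$ with $s=\|\theta_T(0)\|=c$, the same operator as for $|t|$.
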